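# Partial eigenvalue sums of the second curvature operator under Ricci flow

## 1. The second curvature operator, $\alpha$-non-negativity, and Ricci flow

Let $\mathrm{Curv}$ be the space of algebraic curvature tensors on $\mathbb R^n$: 4-tensors $R$ with $R_{ijkl}=-R_{jikl}=-R_{ijlk}=R_{klij}$ and the first Bianchi identity $R_{ijkl}+R_{iklj}+R_{iljk}=0$. We fix the sign so that $R_{ijij}$ is the sectional curvature of the plane spanned by $e_i,e_j$. For example, the unit sphere has the tensor $I_{ijkl}=\delta_{ik}\delta_{jl}-\delta_{il}\delta_{jk}$. All frames are orthonormal.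

Let $S^2_0(\mathbb R^n)$ be the space of traceless symmetric 2-tensors, of dimension $N=\frac{(n-1)(n+2)}2$, with $\langle\varphi,\psi\rangle=\sum\varphi_{ij}\psi_{ij}$.

**Definition 1 (second curvature operator).** For $R\in\mathrm{Curv}$, the *curvature operator of the second kind*, or second curvature operator, is the self-adjoint map $\mathring R:S^2_0\to S^2_0$ given by $(\mathring R\varphi)_{ij}=-\sum_{k,l}R_{ikjl}\varphi_{kl}$ followed by orthogonal projection onto traceless tensors.

The question below was posed with the opposite sign of $R$, namely $R_{ijji}=\sec$ and $\mathring R(\varphi)_{ij}=\sum R_{ikjl}\varphi_{kl}$. The two sign changes cancel and the operator is the same.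

Pairing with a traceless tensor makes the projection invisible, so
$$\langle\mathring R\varphi,\varphi\rangle=-\sum_{i,j,k,l} R_{ikjl}\,\varphi_{ij}\varphi_{kl}.\tag{1}$$
Two evaluations will be used all the time. If $\varphi=\mathrm{diag}(\mu_1,\dots,\mu_n)$, only $i=j$, $k=l$ contribute, and
$$\langle\mathring R\varphi,\varphi\rangle=-\sum_{r\ne s}R_{rsrs}\,\mu_r\mu_s.\tag{2}$$
If $\varphi_{rs}:=(e_r\otimes e_s+e_s\otimes e_r)/\sqrt2$ with $r\ne s$, the four terms of (1) are $-\frac12(R_{rrss}+R_{rssr}+R_{srrs}+R_{ssrr})$, so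
$$\langle\mathring R\varphi_{rs},\varphi_{rs}\rangle=R_{rsrs}.\tag{3}$$

*Example (sphere).* For $R=I$ we have $-\sum_{k,l}(\delta_{ij}\delta_{kl}-\delta_{il}\delta_{kj})\varphi_{kl}=-\delta_{ij}\mathrm{tr}\varphi+\varphi_{ij}=\varphi_{ij}$. So $\mathring I=\mathrm{Id}$.

*Example (the trace).* Take the quadratic form (1) on all symmetric tensors. It vanishes on each $e_r\otimes e_r$ and equals $R_{rsrs}$ on each $\varphi_{rs}$, so its trace is $\sum_{r<s}R_{rsrs}=\frac12\mathrm{scal}$. On the unit vector $g/\sqrt n$ it equals $-\frac1n\mathrm{scal}$. Subtracting,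
$$\mathrm{tr}\,\mathring R=\tfrac12\mathrm{scal}+\tfrac1n\mathrm{scal}=\tfrac{n+2}{2n}\,\mathrm{scal}.\tag{4}$$

*Example ($S^2\times S^2$).* Let the factors have curvatures $a$ (indices $1,2$) and $c$ (indices $3,4$). Up to symmetries only $R_{1212}=a$ and $R_{3434}=c$ are nonzero. By (3), $\varphi_{12}$ has value $a$, $\varphi_{34}$ has value $c$, and the four mixed tensors $\varphi_{13},\varphi_{14},\varphi_{23},\varphi_{24}$ have value $0$. On diagonal tensors (2) is $-2a\mu_1\mu_2-2c\mu_3\mu_4$. Writing $\mu=\frac{x}{\sqrt2}(1,-1,0,0)+\frac{w}{\sqrt2}(0,0,1,-1)+\frac z2(1,1,-1,-1)$ turns this into $ax^2+cw^2-\frac{a+c}2z^2$. So the eigenvalues are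
$$-\tfrac{a+c}2\ (\text{once}),\qquad 0\ (4\text{ times}),\qquad a\ (\text{twice}),\qquad c\ (\text{twice}).\tag{5}$$
(That there are no further off-diagonal terms is a case of Lemma 1 below.) Their sum is $\frac32(a+c)=\frac68\,\mathrm{scal}$, as in (4). A product of positively curved spheres thus has a negative eigenvalue.

**Definition 2 ($\alpha$-non-negativity).** Let $\alpha\in[1,N]$ be real and let $\lambda_1\le\dots\le\lambda_N$ be the eigenvalues of $\mathring R$. Put
$$F_\alpha(R)=\lambda_1+\dots+\lambda_{\lfloor\alpha\rfloor}+(\alpha-\lfloor\alpha\rfloor)\lambda_{\lfloor\alpha\rfloor+1},$$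
where the last term is omitted when $\alpha=N$. A metric $g$ has *$\alpha$-non-negative second curvature operator* if $F_\alpha(R_g)\ge0$ at every point.

*Example.* For $\alpha=1$ this says $\mathring R\ge0$; for $\alpha=N$ it says $\mathrm{scal}\ge0$, by (4). For $S^2\times S^2$ with $a=c=1$, (5) gives $F_\alpha=-1$ for $1\le\alpha\le5$ and $F_\alpha=\alpha-6$ for $5\le\alpha\le9$. So this metric is $\alpha$-non-negative exactly for $\alpha\ge6$.

**Definition 3 (compact Ricci flow).** A *compact Ricci flow* is a smooth family of metrics $g(t)$, $t\in[0,T)$, on a closed manifold with $\partial_tg=-2\,\mathrm{Ric}(g(t))$.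

*Example.* On a round $S^m$ of curvature $\kappa$ we have $\mathrm{Ric}=(m-1)\kappa g$, so the flow keeps it round, with $\kappa'=2(m-1)\kappa^2$. A product of round spheres evolves factor by factor.

## 2. Is $\alpha$-non-negativity preserved?

In dimension $3$, where $N=5$, a theorem of Fluck and Li (2023) says: if a compact Ricci flow $(M^3,g(t))$ starts at an $\alpha$-non-negative metric, for some $\alpha\in[1,5]$, then $g(t)$ is $\alpha$-non-negative for all $t$. The source "Ricci Flow And The Urvature Operator Of Kind" (https://github.com/Harry-Fluck/Harry-Fluck.github.io) states the corresponding conjecture in every dimension: *for a compact Ricci flow $(M^n,g(t))$ and $\alpha\in[1,N]$, if $g(0)$ is $\alpha$-non-negative, then so is $g(t)$ for all $t\in[0,T)$, with the same $\alpha$.* We must prove or disprove it for all $n\ge4$.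

The conjecture is false in every dimension $n\ge4$. Theorem A shows this with one explicit product metric per dimension. Theorem B then characterizes the pairs $(n,\alpha)$ for which preservation holds by an algebraic condition, and Theorem C evaluates the condition for most $\alpha$.

The first case to try by hand is $S^2\times S^2$. If $a\le c$, then for $\alpha=7$ the list (5) gives
$$F_7=-\tfrac{a+c}2+0+2a=\tfrac{3a-c}2 .$$
So $7$-non-negativity says $c\le3a$. Under the flow $a'=2a^2$ and $c'=2c^2$, so $(\log\frac ca)'=2(c-a)>0$ when $c>a$: the more curved sphere shrinks faster. Starting at $c=3a$, the condition fails at once. To do this in all dimensions we need the spectrum of product-like tensors.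

## 3. Block tensors and their spectrum

**Definition 4 (block tensor).** Let $n=k+l$ with $k,l\ge2$ and $\mathbb R^n=\mathbb R^k\oplus\mathbb R^l$. Indices $p,q$ belong to the first block and $i,j$ to the second. For $a,b,c\in\mathbb R$ and $S\in\Lambda^2\mathbb R^k\otimes\Lambda^2\mathbb R^l$ let $R=R(a,b,c;S)$ have components $R_{pqpq}=a$ and $R_{ijij}=c$ (for $p\ne q$, $i\neq j$), and
$$R_{pqij}=R_{ijpq}=S_{pq,ij},\qquad R_{piqj}=b\,\delta_{pq}\delta_{ij}+\tfrac12S_{pq,ij},\tag{6}$$
together with those forced by the symmetries; all others are $0$. Put $s=\sum_{p,q,i,j}S_{pq,ij}^2$ and, for $x\in\mathbb R^k\otimes\mathbb R^l$, $(\hat Sx)_{pi}=\sum_{q,j}S_{pq,ij}x_{qj}$.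

Since $S_{pp,ij}=S_{pq,ii}=0$, (6) says that mixed planes have $R_{pipi}=b$. The definition is consistent: $R_{qjpi}$ and $R_{piqj}$ agree because $S_{qp,ji}=S_{pq,ij}$. The Bianchi identity holds because
$$R_{pqij}+R_{pijq}+R_{pjqi}=S_{pq,ij}-\big(b\delta_{pq}\delta_{ij}+\tfrac12S_{pq,ij}\big)+\big(b\delta_{pq}\delta_{ij}+\tfrac12S_{pq,ji}\big)=0,$$
and inside one block we have a constant curvature tensor. We also record two forced components:
$$R_{pjiq}=R_{iqpj}=-b\,\delta_{pq}\delta_{ij}+\tfrac12S_{pq,ij}.\tag{7}$$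

*Examples.* $I=R(1,1,1;0)$. The product of round spheres of curvatures $a,c$ has tensor $R(a,0,c;0)$. For $n=4$ and $S_{12,34}=\sigma$, the $S$-part is $R_{1234}=\sigma$, $R_{1324}=\frac\sigma2$, $R_{1423}=-\frac\sigma2$, and indeed $R_{1234}+R_{1342}+R_{1423}=\sigma-\frac\sigma2-\frac\sigma2=0$.

Let $\varphi_0=\sqrt{kl/n}\,\big(g_{\mathbb R^k}/k-g_{\mathbb R^l}/l\big)$. It is a unit tensor, since $|g_{\mathbb R^k}/k-g_{\mathbb R^l}/l|^2=\frac1k+\frac1l=\frac n{kl}$.

**Lemma 1 (spectrum).** For $R=R(a,b,c;S)$ the operator $\mathring R$ equals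

- $a$ on $S_0^2(\mathbb R^k)$, of dimension $\frac{(k-1)(k+2)}2$;
- $c$ on $S_0^2(\mathbb R^l)$, of dimension $\frac{(l-1)(l+2)}2$;
- $d=\frac1n\big[2klb-(k-1)la-(l-1)kc\big]$ on $\mathbb R\varphi_0$;
- $b-\frac32\hat S$ on the mixed part $\mathbb R^k\otimes\mathbb R^l$, of dimension $kl$.

*Proof.* Every nonzero component of $R$ has an even number of second-block indices, so $R$ is invariant under $-1$ on $\mathbb R^l$. Hence $\mathring R$ preserves the mixed part, on which this map acts by $-1$, and the even part $(S^2(\mathbb R^k)\oplus S^2(\mathbb R^l))\cap S^2_0$, on which it acts by $+1$.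

*Even part.* For $\varphi\in S^2_0(\mathbb R^k)$ the first-block entries of $\mathring R\varphi$ are $-a(\delta_{pq}\mathrm{tr}\varphi-\varphi_{pq})=a\varphi_{pq}$. The second-block entries are $-\sum_{p,q}R_{ipjq}\varphi_{pq}=-b\,\delta_{ij}\mathrm{tr}\varphi-\frac12\sum_{p,q}S_{pq,ij}\varphi_{pq}=0$, because $S$ is skew and $\varphi$ symmetric in $p,q$. The second block is the same with $c$. The orthogonal complement of $S_0^2(\mathbb R^k)\oplus S_0^2(\mathbb R^l)$ in the even part is $\mathbb R\varphi_0$, so $\varphi_0$ is an eigenvector of the self-adjoint map $\mathring R$. By (2) its eigenvalue is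
$$-\tfrac{kl}n\Big[\tfrac{k(k-1)a}{k^2}+\tfrac{l(l-1)c}{l^2}-\tfrac{2kl\,b}{kl}\Big]=d .$$

*Mixed part.* Put $\varphi_{pi}=\varphi_{ip}=x_{pi}/\sqrt2$, so $|\varphi|=|x|$. Then (1) reads $-\frac12\sum x_{pi}x_{qj}(R_{pqij}+R_{pjiq}+R_{iqpj}+R_{ijpq})$. By (6) and (7) the bracket is $3S_{pq,ij}-2b\,\delta_{pq}\delta_{ij}$, which gives $b|x|^2-\frac32\langle\hat Sx,x\rangle$. $\square$

## 4. Products $S^2\times S^{n-2}$

**Theorem A.** For every $n\ge4$ put $\alpha_n=2n-1+\frac{5(n-4)}{3n}\in[1,N]$. Let $g(0)$ on $S^2\times S^{n-2}$ be the product of round metrics of curvature $1$ and $3$. Then $g(0)$ is $\alpha_n$-non-negative, and its Ricci flow is not $\alpha_n$-non-negative for any $t>0$. So the conjecture is false for every $n\ge4$.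

*Proof.* Consider curvatures $c\ge a>0$ of the factors $S^2,S^{n-2}$. Lemma 1 with $k=2$, $l=n-2$, $b=0$, $S=0$ gives, in increasing order, the eigenvalues
$$d=-\tfrac1n\big[(n-2)a+2(n-3)c\big]<0\ (\text{once}),\quad 0\ (2n-4\text{ times}),\quad a\ (\text{twice}),\quad c\ \big(\tfrac{n(n-3)}2\ge2\text{ times}\big).$$
Put $\sigma=\frac{5(n-4)}{3n}\in[0,\frac53)$. Then $\alpha_n=1+(2n-4)+2+\sigma$, and $\sigma$ is at most the multiplicity of $c$; so $\alpha_n\le N$ and
$$F_{\alpha_n}=d+2a+\sigma c=\tfrac1n\big[(n+2)a-(2n-6-n\sigma)c\big]=\tfrac{n+2}{3n}(3a-c),$$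
since $2n-6-n\sigma=\frac{6n-18-5n+20}3=\frac{n+2}3$. For $a=1$, $c=3$ this is $0$. The flow has
$$a(t)=\frac1{1-2t},\qquad c(t)=\frac3{1-6(n-3)t},\qquad 0\le t<T=\frac1{6(n-3)} .$$
For $t>0$ we get $\frac ca=\frac{3(1-2t)}{1-6(n-3)t}>3$, because $6(n-3)>2$. So $F_{\alpha_n}<0$ at every point, for every $t\in(0,T)$. (For $n=4$, $\alpha_4=7$.) $\square$

The natural next step is to vary the product to reach other $\alpha$, in particular $\alpha=1$. Here is where this stops. A product of round spheres of dimensions $k,l\ge2$ with positive curvatures has $b=0$, so $d<0$ is its only negative eigenvalue and $0$ has multiplicity $kl$. Hence $F_\alpha=d<0$ for all $\alpha\le1+kl$. For such $\alpha$ these metrics are not even admissible as initial data. We need curvature tensors with $b>0$, and there is no product metric, and no explicit flow, behind those.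

## 5. $F_\alpha$ as a minimum of linear functions, and the reaction term

To leave explicit flows we need calculus for $F=F_\alpha$, which is in general not smooth.

**Definition 5 (admissible, optimal).** A self-adjoint $P$ on $S_0^2(\mathbb R^n)$ is *admissible* if $0\le P\le1$ and $\mathrm{tr}P=\alpha$. Put $\ell_P(R)=\mathrm{tr}(P\mathring R)$. $P$ is *optimal at $R$* if $\ell_P(R)=F(R)$.

Ky Fan's principle says
$$F(R)=\min_{P\text{ admissible}}\ell_P(R).\tag{8}$$
Indeed, let $v_i$ be an orthonormal eigenbasis and $p_i=\langle Pv_i,v_i\rangle\in[0,1]$, so $\sum p_i=\alpha$ and $\ell_P(R)=\sum p_i\lambda_i$. If $\alpha=N$, then $P=\mathrm{Id}$. Otherwise put $m=\lfloor\alpha\rfloor$ and $\lambda=\lambda_{m+1}$. Then $\sum p_i(\lambda_i-\lambda)\ge\sum_{i\le m}(\lambda_i-\lambda)$, because the terms with $i\le m$ are non-positive multiples of $p_i\le1$ and the others are non-negative. Adding $\alpha\lambda$ gives $\ell_P(R)\ge F(R)$, with equality for the weights $1,\dots,1,\alpha-m,0,\dots,0$.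

*Example.* For the unit $S^2\times S^2$ and $\alpha=\frac32$, the operator $\varphi_0\otimes\varphi_0+\frac12\varphi_{13}\otimes\varphi_{13}$ is optimal; so is the one with $\varphi_{13}$ replaced by $\varphi_{24}$.

By (8), $F$ is concave, positively homogeneous, Lipschitz, and clearly $O(n)$-invariant. Also
$$F(R+tI)=F(R)+\alpha t,\qquad F(R+X)\ge F(R)\ \text{ if }\mathring X\ge0.\tag{9}$$
Put $C_\alpha=\{F\ge0\}$, a closed convex $O(n)$-invariant cone. Any optimal $P$ at $R$ gives a *supergradient* of $F$ at $R$, that is, a linear $\ell$ with $F(X)\le F(R)+\ell(X-R)$ for all $X$. (Toy example: $\min(x,y)$ at the origin has the supergradients $\tau x+(1-\tau)y$, $0\le\tau\le1$.) The one-sided directional derivative is given by Danskin's formula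
$$F'(R;Z)=\min_{P\text{ optimal at }R}\ell_P(Z).\tag{10}$$
For the upper bound, $F(R+\tau Z)\le\ell_P(R+\tau Z)=F(R)+\tau\ell_P(Z)$ for optimal $P$ and $\tau>0$. For the lower bound let $P_\tau$ be optimal at $R+\tau Z$; then $\frac{F(R+\tau Z)-F(R)}\tau\ge\ell_{P_\tau}(Z)$, and along any sequence $\tau\to0$ a subsequence of $P_\tau$ converges to some $P_*$, which is optimal at $R$ by continuity, so the lower limit is at least $\min_P\ell_P(Z)$.

For a symmetric form $T$ put $(T\wedge g)_{ijkl}=T_{ik}g_{jl}+T_{jl}g_{ik}-T_{il}g_{jk}-T_{jk}g_{il}$; for example $g\wedge g=2I$. In (1) the first two terms produce traces and vanish, so for traceless $\varphi$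
$$\langle(T\wedge g)^\circ\varphi,\varphi\rangle=2\,\mathrm{tr}(T\varphi^2).\tag{11}$$

Now recall the evolution of curvature (Hamilton; see Brendle, *Ricci Flow and the Sphere Theorem*). In evolving orthonormal frames along a Ricci flow,
$$\partial_tR=\Delta R+Q(R),\qquad Q(R)_{ijkl}=\sum_{r,s}\big(R_{ijrs}R_{klrs}+2R_{irks}R_{jrls}-2R_{irls}R_{jrks}\big),\tag{12}$$
and $Q$ maps $\mathrm{Curv}$ to itself.

*Example.* For $R=I$ the three sums in $Q_{1212}$ are $2$, $2(n-2)$ and $0$, so $Q(I)=2(n-1)I$. This matches $\kappa'=2(m-1)\kappa^2$ from Section 1 with $m=n$.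

**Theorem B.** Let $n\ge3$, $\alpha\in[1,N]$. The following are equivalent.

1. $\alpha$-non-negativity is preserved by every compact $n$-dimensional Ricci flow.
2. For every $R\in\mathrm{Curv}$ with $F(R)=0$ and every $P$ optimal at $R$: $\ell_P(Q(R))\ge0$.

If (2) fails, there is a metric on $S^n$ that is $\alpha$-non-negative everywhere and whose Ricci flow violates $\alpha$-non-negativity for all small $t>0$.

## 6. From the algebraic condition to preservation

*Proof of (2)$\Rightarrow$(1).* We show that $C_\alpha$ is invariant under the ODE $\dot R=Q(R)$, and then quote Hamilton's maximum principle for systems (*Four-manifolds with positive curvature operator*, J. Differential Geom. 24 (1986)): a closed convex $O(n)$-invariant subset of $\mathrm{Curv}$ which is invariant under $\dot R=Q(R)$ is preserved along compact Ricci flows.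

Let $R(t)$, $t\in[0,\tau]$, solve the ODE with $R(0)\in C_\alpha$. For small $\varepsilon>0$ let $R_\varepsilon$ solve $\dot R_\varepsilon=Q(R_\varepsilon)+\varepsilon I$ with the same initial value; then $R_\varepsilon$ exists on $[0,\tau]$ and converges uniformly to $R$ as $\varepsilon\to0$. Suppose $F(R_\varepsilon)<0$ somewhere, and let $t_0$ be the infimum of such times. By continuity $F(R_\varepsilon(t_0))=0$. Since $F$ is Lipschitz, the right derivative of $F(R_\varepsilon(t))$ at $t_0$ is $F'(R_\varepsilon(t_0);Q(R_\varepsilon(t_0))+\varepsilon I)$. By (10), condition (2) and $\ell_P(I)=\alpha$, this is at least $\alpha\varepsilon>0$. So $F(R_\varepsilon)>0$ just after $t_0$, contradicting the choice of $t_0$. Hence $F(R_\varepsilon)\ge0$, and $\varepsilon\to0$ gives $F(R)\ge0$. $\square$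

The implication (1)$\Rightarrow$(2) is the contrapositive of the last statement of Theorem B. The naive attempt is: take $R_0$ with $F(R_0)=0$ and an optimal $P$ with $\ell_P(Q(R_0))<0$, realize $R_0$ as the curvature at a point $p$ of an $\alpha$-non-negative metric, and watch $\ell_P(R)$ decrease at $p$. By (12) the derivative is $\ell_P(\Delta R)+\ell_P(Q(R_0))$, and two things go wrong.

First, the Laplacian has the wrong sign. Transport the curvature at $\exp_px$ to $p$ along the radial geodesic; then $\ell_P\ge F\ge0$ with equality at $x=0$, so the second derivatives $\ell_P(\nabla^2_{x,x}R)$ are non-negative and $\ell_P(\Delta R)\ge0$. It may outweigh $\ell_P(Q(R_0))$. Second, suppose we control $\ell_P(\nabla^2R)$. This controls $F$ near $p$ only if $P$ is the only functional that matters: for $\min(x,y)$ at the origin, knowing that $x$ grows says nothing about the minimum.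

The second problem is cured by moving $R_0$ to a point where $F$ is differentiable. The first is cured by a conformal factor $e^{2f}$ with $f$ a quartic polynomial: it leaves the curvature at $p$ unchanged and lets us prescribe the whole quadratic form $x\mapsto\ell(\nabla^2_{x,x}R)$, which we choose positive definite but tiny.

## 7. Building a counterexample on $S^n$ when condition (2) fails

Let $F(R_0)=0$, $P$ optimal at $R_0$, $Z=Q(R_0)$ and $\ell_P(Z)=-c_0<0$.

**Step 0 (move to a differentiability point).** The purpose is to arrange that $F$ is differentiable at $R_0$ while keeping a strict violation.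

Let $\varepsilon>0$, $Y=R_0+\varepsilon Z$, and let $\ell'$ be any supergradient of $F$ at $Y$. Testing it at $R_0$ gives $0=F(R_0)\le F(Y)-\varepsilon\ell'(Z)$. On the other hand $F(Y)\le\ell_P(Y)=-\varepsilon c_0$. So $\ell'(Z)\le-c_0$ for every supergradient at $Y$.

$F$ is Lipschitz, hence differentiable almost everywhere, and by concavity the differential at such a point is a supergradient. Choose differentiability points $Y_j\to Y$. The $dF(Y_j)$ are bounded; a subsequence converges, and passing to the limit in the supergradient inequality shows that the limit is a supergradient at $Y$. So $dF(Y_j)(Z)\le-c_0/2$ for some $j$ with $|Y_j-Y|<\varepsilon$. Call this point $R'$ and put $R_1=R'-\frac{F(R')}\alpha I$. By (9), $F(R_1)=0$, and $F$ is differentiable at $R_1$ with $dF(R_1)=dF(R')$. Moreover $|R_1-R_0|=O(\varepsilon)$, so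
$$dF(R_1)(Q(R_1))\le-\tfrac{c_0}2+\mathrm{Lip}(F)\,|Q(R_1)-Q(R_0)|<0$$
for small $\varepsilon$. Rename $R_1$ as $R_0$, put $\ell=dF(R_0)$, and let $P'$ be optimal at the new $R_0$. Since $\ell_{P'}-F\ge0$ vanishes at $R_0$ and is differentiable there, $\ell=\ell_{P'}$. Write $P'=\sum w_m\varphi_m\otimes\varphi_m$ with orthonormal $\varphi_m$, $w_m\ge0$, and let $G=\sum w_m\varphi_m^2$. With (11),
$$F\le\ell\ \text{on }\mathrm{Curv},\quad \ell(R_0)=0,\quad\ell(Q(R_0))<0,\quad\ell(T\wedge\delta)=2\,\mathrm{tr}(TG),\tag{13}$$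
where $G\ge0$ and $\mathrm{tr}\,G=\sum w_m=\alpha\neq0$. Fix $\delta_0>0$ with $2n\delta_0+\ell(Q(R_0))<0$.

**Step 1 (local metric).** The purpose is to find a metric near $0\in\mathbb R^n$ with curvature $R_0$ at $0$, with $F>0$ at the other nearby points, and with $\ell(\Delta R)=2n\delta_0$ at $0$.

Let $g_0=\delta_{ij}-\frac13\sum(R_0)_{ikjl}x^kx^l$. Its first derivatives vanish at $0$, so there
$$R_{ijkl}=-\tfrac12\big(\partial_i\partial_kg_{jl}+\partial_j\partial_lg_{ik}-\partial_i\partial_lg_{jk}-\partial_j\partial_kg_{il}\big),\qquad \partial_a\partial_bg_{ij}=-\tfrac13\big((R_0)_{iajb}+(R_0)_{ibja}\big).$$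
Dropping the index $0$ on the right for a moment, the result is $\frac16$ times $R_{jilk}+R_{ijkl}-R_{jikl}-R_{ijlk}=4R_{ijkl}$ plus $R_{jkli}+R_{ilkj}-R_{jlki}-R_{iklj}=2R_{ilkj}-2R_{iklj}=-2(R_{iljk}+R_{iklj})=2R_{ijkl}$. So the curvature of $g_0$ at $0$ is $R_0$.

Let $f$ be a homogeneous quartic polynomial and $g=e^{2f}g_0$. For both metrics $x\mapsto-x$ is an isometry with differential $-1$ at $0$. It acts on the 5-tensor $\nabla R(0)$ by $-1$, so $\nabla R(0)=0$. Recall the conformal formula
$$R_{e^{2u}g}=e^{2u}\big[R_g-(\mathrm{Hess}\,u-du\otimes du+\tfrac12|du|^2g)\wedge g\big]\tag{14}$$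
(in dimension two it is $\tilde K=e^{-2u}(K-\Delta u)$, which confirms the sign). For $u=f$ we have $e^{2f}-1=O(|x|^4)$, $df=O(|x|^3)$, $\mathrm{Hess}\,f=\partial_i\partial_jf+O(|x|^4)$ and $g_0=\delta+O(|x|^2)$, so
$$R_g-R_{g_0}=-(\partial_i\partial_jf)\wedge\delta+O(|x|^3).$$
The Christoffel symbols of $g$ and $g_0$ vanish at $0$ and differ by $O(|x|^3)$. At $0$, $\nabla^2_{x,x}R$ is $\partial_x\partial_xR$ plus terms linear in $R(0)$ with coefficients from $\partial\Gamma(0)$; the latter agree for the two metrics, since $R_g(0)=R_{g_0}(0)$. The entries $\partial_i\partial_jf$ are quadratic polynomials $q_{ij}$, with $\partial_x\partial_xq_{ij}=2q_{ij}(x)$. Therefore, at $0$ and for every vector $x$,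
$$\nabla^2_{x,x}R_g=\nabla^2_{x,x}R_{g_0}-2\,(\partial_i\partial_jf(x))\wedge\delta,\qquad \ell(\nabla^2_{x,x}R_g)=\ell(\nabla^2_{x,x}R_{g_0})-4\sum G_{ij}\partial_i\partial_jf(x).$$

The operator $D=\sum G_{ij}\partial_i\partial_j$ maps quartic forms *onto* quadratic forms. To see this use the Fischer inner product $\langle p,q\rangle=p(\partial)q$ on forms of a fixed degree (for instance $\langle x_1^2,x_1^2\rangle=2$ and $\langle x_1^2,x_1x_2\rangle=0$). With $\Gamma(x)=\sum G_{ij}x_ix_j$ we have $\langle\Gamma p,q\rangle=p(\partial)\Gamma(\partial)q=\langle p,Dq\rangle$, so the adjoint of $D$ is multiplication by $\Gamma$. Since $\mathrm{tr}\,G\ne0$, $\Gamma\ne0$ and this multiplication is injective, so $D$ is surjective. Choose $f$ with $4Df(x)=\ell(\nabla^2_{x,x}R_{g_0}(0))-2\delta_0|x|^2$. Then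
$$\ell(\nabla^2_{x,x}R_g(0))=2\delta_0|x|^2,\qquad \ell(\Delta R_g(0))=2n\delta_0.\tag{15}$$

Transport the curvature at $\exp_0x$ to $0$ along the radial geodesic. Its Taylor expansion is $\hat R(x)=R_0+\frac12\nabla^2_{x,x}R_g(0)+O(|x|^3)$, since $\nabla R_g(0)=0$. Parallel transport is isometric and $F$ is $O(n)$-invariant and differentiable at $R_0$, so
$$F(R_g(\exp_0x))=F(\hat R(x))=\ell(\hat R(x)-R_0)+o(|x|^2)=\delta_0|x|^2+o(|x|^2).$$
So in $g$-normal coordinates, which we use from now on, $F(R_g)>0$ for $0<|x|\le\rho_0$, with some $\rho_0>0$.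

**Step 2 (closing up to $S^n$).** The purpose is to extend $g$ from a small ball to an $\alpha$-non-negative metric on $S^n$. We flatten $g$ away from $0$, which may spoil $F\ge0$ by a bounded amount, and multiply by a conformal factor which adds a large positive curvature and makes the outside a round sphere.

Let $r=|x|$. Take cutoffs $\eta,\chi$ with values in $[0,1]$: $\eta(t)=1$ for $t\le3$ and $\eta=0$ for $t\ge4$; $\chi$ is nondecreasing, $\chi(t)=0$ for $t\le1$ and $\chi=1$ for $t\ge2$. For $4\rho\le\rho_0$ define on $\mathbb R^n$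
$$g_\rho=\eta(r/\rho)\,g+(1-\eta(r/\rho))\,\delta=\delta+h .$$
It is a convex combination of two metrics where $r\le4\rho$, and equals $\delta$ beyond. In normal coordinates $g-\delta=O(r^2)$ and $\partial g=O(r)$, and derivatives of $\eta(r/\rho)$ of order $1,2$ are $O(\rho^{-1})$, $O(\rho^{-2})$ and supported in $3\rho\le r\le4\rho$. So, with $C$ independent of $\rho$,
$$|h|\le Cr^2,\qquad|\partial h|\le Cr,\qquad|\partial^2h|\le C.$$
Consequently $|R_{g_\rho}|\le C_0$ with $C_0$ independent of $\rho$. By the Gauss lemma $g(\partial_r,\cdot)=dr$, and the same holds for $\delta$, so $g_\rho(\partial_r,\cdot)=dr$. Hence $|dr|=1$, the gradient of $r$ is $\partial_r$, $\mathrm{Hess}\,r=\frac12L_{\partial_r}g_\rho$, and $\mathrm{Hess}\,r(\partial_r,\cdot)=\frac12d|dr|^2=0$. Since $\frac12L_{\partial_r}\delta=\frac1r(\delta-dr^2)$ and $|L_{\partial_r}h|\le C(|\partial h|+|h|/r)$, we get, after enlarging $C$,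
$$\big|\mathrm{Hess}\,r-\tfrac1r(g_\rho-dr^2)\big|\le Cr\qquad(r\le4\rho).$$

For $\kappa>0$ let $v(r)=\frac{2\kappa r}{1+\kappa r^2}$, let $u$ be radial with $u(0)=0$ and $u'=-\chi v$, $\chi=\chi(r/\rho)$, and put $\tilde g=e^{2u}g_\rho$. By (14), in $\tilde g$-orthonormal frames the curvature is $e^{-2u}(R_{g_\rho}+T\wedge g_\rho)$ with
$$T=-\mathrm{Hess}\,u+du\otimes du-\tfrac12|du|^2g_\rho,\qquad \mathrm{Hess}\,u=u''\,dr^2+u'\,\mathrm{Hess}\,r .$$
$T$ has no radial–tangential terms. For $r\le4\rho$: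

- radial part: $-u''+\frac12u'^2\ge(\chi v)'\ge\chi v'=\chi\,\frac{2\kappa(1-\kappa r^2)}{(1+\kappa r^2)^2}$, as $\chi$ is nondecreasing and $v\ge0$;
- tangential part: it is $\chi v\,\mathrm{Hess}\,r-\frac12\chi^2v^2g_\rho$, hence at least $\chi v(\frac1r-Cr)-\frac12\chi v^2$. Since $\frac vr-\frac12v^2=\frac{2\kappa(1+\kappa r^2)-2\kappa^2r^2}{(1+\kappa r^2)^2}=\frac{2\kappa}{(1+\kappa r^2)^2}$ and $Crv\le2C\kappa r^2$, it is at least $\chi\big[\frac{2\kappa}{(1+\kappa r^2)^2}-2C\kappa r^2\big]$.

If $\kappa r^2\le\frac1{10}$ and $2Cr^2\le\frac12$ for all $r\le4\rho$, both are at least $\chi\kappa$: the first because $1.8/1.21>1$, the second because $2/1.21-\frac12>1$. So $T\ge\chi\kappa\,g_\rho\ge0$ for $r\le4\rho$, once $\rho$ is small depending on $\kappa$ and $C$.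

Let $|F(R)|\le C_1|R|$. Choose first $\kappa>C_1C_0/(2\alpha)$, then $\rho$ small. By (11), $T\ge0$ gives $(T\wedge g_\rho)^\circ\ge0$; and $T\ge\kappa g_\rho$ gives $T\wedge g_\rho=2\kappa I+(T-\kappa g_\rho)\wedge g_\rho$ with second term having non-negative operator. Using (9) and homogeneity of $F$:

- $r\le\rho$: $\tilde g=g$, and $F\ge0$ with equality only at $0$;
- $\rho\le r\le3\rho$: $g_\rho=g$, and $F(R_g+T\wedge g)\ge F(R_g)>0$;
- $3\rho\le r\le4\rho$: $\chi=1$, and $F(R_{g_\rho}+T\wedge g_\rho)\ge-C_1C_0+2\alpha\kappa>0$;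
- $r\ge4\rho$: $u=\mathrm{const}-\log(1+\kappa r^2)$ and $g_\rho=\delta$, so $\tilde g=\mathrm{const}\cdot(1+\kappa r^2)^{-2}\delta$. This is a round sphere in stereographic coordinates; it extends smoothly over $\infty$, and $F>0$.

So $\tilde g$ is a smooth $\alpha$-non-negative metric on $S^n$, equal to $g$ near $p=0$.

**Step 3 (the flow leaves the cone).** The purpose is to check the violation. Run the Ricci flow from $\tilde g$, which exists for a short time. In an evolving orthonormal frame at $p$, $\ell(R(0))=\ell(R_0)=0$, and by (12) and (15)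
$$\tfrac d{dt}\Big|_{t=0}\ell(R)=\ell(\Delta R)+\ell(Q(R_0))=2n\delta_0+\ell(Q(R_0))<0 .$$
By (13), $F(R(t))\le\ell(R(t))<0$ at $p$ for all small $t>0$. This completes the proof of Theorem B. $\square$

## 8. The quadratic term on block tensors

From now on everything is algebra: find $R$ with $F(R)=0$ and an optimal $P$ with $\ell_P(Q(R))<0$. Block tensors have a known spectrum, so we compute $Q$ on them.

**Lemma 2.** Let $R=R(a,b,c;S)$ and $Q=Q(R)$.

(i) For $p\ne q$, $i\ne j$ in the first two formulas, and all $p,i$ in the third,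
$$\tfrac12Q_{pqpq}=(k-1)a^2+lb^2+\tfrac34\sum_{i,j}S_{pq,ij}^2,\qquad\tfrac12Q_{ijij}=(l-1)c^2+kb^2+\tfrac34\sum_{p,q}S_{pq,ij}^2,$$
$$\tfrac12Q_{pipi}=b^2+(k-1)ab+(l-1)bc-\tfrac34\sum_{q,j}S_{pq,ij}^2 .$$

(ii) Let $A,B,C$ be the averages of $\frac12Q_{pqpq}$, $\frac12Q_{pipi}$, $\frac12Q_{ijij}$:
$$A=(k-1)a^2+lb^2+\tfrac{3s}{4k(k-1)},\quad B=b^2+(k-1)ab+(l-1)bc-\tfrac{3s}{4kl},\quad C=(l-1)c^2+kb^2+\tfrac{3s}{4l(l-1)}.$$
Then
$$\tfrac12\langle\mathring Q\varphi_0,\varphi_0\rangle=\tfrac1n\big[2klB-(k-1)lA-(l-1)kC\big],\tag{16}$$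
and the average of $\frac12\mathring Q$ over $S_0^2(\mathbb R^l)$ (its trace there divided by the dimension) is $C$. If $S=0$, then $\frac12Q=R(A,B,C;0)$.

*Proof.* (i) We go through the three sums of (12).

For $Q_{pqpq}$: the first, $\sum R_{pqrs}^2$, is $2a^2+\sum_{i,j}S_{pq,ij}^2$. The second, $2\sum R_{prps}R_{qrqs}$, only has $r=s$: $k-2$ indices of the first block and $l$ of the second give $2[(k-2)a^2+lb^2]$. The third is $-2\sum R_{prqs}R_{qrps}$. With $r,s$ in the first block, $R_{prqs}\ne0$ forces $r=q$, $s=p$, and then $R_{qqpp}=0$. With $r=i$, $s=j$ it is $-2\sum_{i,j}\frac12S_{pq,ij}\cdot\frac12S_{qp,ij}=+\frac12\sum_{i,j}S_{pq,ij}^2$. Adding and halving gives the claim. $Q_{ijij}$ is symmetric.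

For $Q_{pipi}$: the first sum is $2\sum_{q,j}R_{piqj}^2=2b^2+\frac12\sum_{q,j}S_{pq,ij}^2$. The second, $2\sum R_{prps}R_{iris}$, is $2[(k-1)ab+(l-1)bc]$. The third is $-2\sum R_{pris}R_{irps}$; the pairs $(r,s)=(q,j)$ and $(j,q)$ give
$$-2\sum_{q,j}\big(R_{pqij}R_{iqpj}+R_{pjiq}R_{ijpq}\big)=-2\sum_{q,j}S_{pq,ij}^2$$
by (7), where the $b$-part drops because $S_{pp,ij}=0$. The total is $2b^2+2[(k-1)ab+(l-1)bc]-\frac32\sum S^2$.

(ii) The formulas for $A,B,C$ follow by averaging over ordered pairs. Formula (16) is (2) for the diagonal $\varphi_0$, exactly as in the computation of $d$. The restriction of the form (1) for $Q$ to $S_0^2(\mathbb R^l)$ is that of the tensor $(Q_{ijkm})$ on $\mathbb R^l$ (all indices in the second block). By (4) in dimension $l$ its trace is $\frac{l+2}{2l}\sum_{i\ne j}Q_{ijij}$. Halving and dividing by the dimension $\frac{(l-1)(l+2)}2$ gives $\frac1{l(l-1)}\sum_{i\neq j}\frac12Q_{ijij}=C$. If $S=0$, then $R$, and so $Q$, is invariant under every coordinate reflection $e_r\mapsto-e_r$.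 Hence only components in which each index occurs an even number of times survive, that is $Q_{rsrs}$ up to symmetry, and these are constant on each type. $\square$

## 9. Which $\alpha$ are preserved

**Theorem C.** Let $n\ge4$.

- $n\ge6$: $\alpha$-non-negativity is preserved by all compact Ricci flows if and only if $\alpha=N$.
- $n=5$ ($N=14$): it is not preserved for $\alpha\in[1,\frac{13}6)\cup(\frac{12}5,14)$; it is preserved for $\alpha=14$.
- $n=4$ ($N=9$): it is not preserved for $\alpha\in[1,\frac32)\cup(\frac52,9)$; it is preserved for $\alpha=9$.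

In all non-preserved cases there is a counterexample on $S^n$. In particular, ordinary non-negativity ($\alpha=1$) is not preserved in any dimension $n\ge4$.

The intervals $[\frac{13}6,\frac{12}5]$ for $n=5$ and $[\frac32,\frac52]$ for $n=4$ are not decided here; by Theorem B they are finite-dimensional algebraic questions.

For $\alpha=N$ the condition is $\mathrm{scal}\ge0$ by (4), which is preserved by the maximum principle. In every other case we exhibit $R$ and $P$ violating condition (2). Write $[\varphi]=\varphi\otimes\varphi$ for a unit tensor $\varphi$. In the low and middle ranges the weight-one direction of $P$ is $\varphi_0$, where we want (16) to be negative; the rest of the trace of $P$ is spent as cheaply as possible.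

**Step 1 (low range).** The purpose is to cover $\alpha$ from $1$ to a bit above $2$. For $\alpha=1$ we need $\mathring R\ge0$ with a kernel on which $\mathring Q$ is somewhere negative; the same $R$ serves for slightly larger $\alpha$ as long as its kernel has enough room.

Take $b=1$, $c=0$, $a=\frac{2k}{k-1}$, so that $d=\frac1n[2kl-2kl]=0$, and $S$ with $\hat S\le\frac23$. By Lemma 1 the eigenvalues are $a>0$, $0$, $0$ and those of $1-\frac32\hat S\ge0$. So $\mathring R\ge0$ and its kernel contains $\varphi_0$ and $S^2_0(\mathbb R^l)$. Hence $\ell_P(R)\geq0$ for all $P$, with equality for every admissible $P$ supported in the kernel: whenever such a $P$ exists, $F(R)=0$ and $P$ is optimal.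

*$n\ge7$.* Take $k=3$, $l=n-3$, $a=3$, $S=0$. Then $A=18+l$, $B=7$, $C=3$, and (16) is
$$\tfrac1n\big[42l-2l(18+l)-9(l-1)\big]=\tfrac1n(-2l^2-3l+9)=\tfrac1n(l+3)(3-2l)=9-2n.$$
Let $P=[\varphi_0]$ plus total weight $\alpha-1$ spread uniformly over $S_0^2(\mathbb R^l)$. Then
$$\tfrac12\ell_P(Q)=9-2n+3(\alpha-1)<0\iff\alpha<\tfrac{2n-6}3 .$$
For such $\alpha$ the weights are at most $1$, since $\alpha-1<\frac{2l-3}3\le\frac{(l-1)(l+2)}2$. Moreover $\frac{2n-6}3\ge\frac83>\frac{16}7\ge2+\frac2n$.

The choice $S=0$ is too weak for $n\le6$. For $n=6$ and $k=l=3$ the same formula gives $-3+3(\alpha-1)$, negative only for $\alpha<2$. For $n=4$, $k=l=2$, we have $a=4$, $A=18$, $B=5$, $C=2$, and (16) is $\frac14[40-36-4]=0$: no violation at all. This is what $S$ is for. By Lemma 2 its contribution to (16) is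
$$-\tfrac1n\cdot\tfrac{3s}4\Big[2+\tfrac lk+\tfrac kl\Big]=-\tfrac{3ns}{4kl}<0,$$
at the price of raising $C$ by $\frac{3s}{4l(l-1)}$; the constraint $\hat S\le\frac23$ limits its size.

*$n=6$.* Take $k=l=3$, $a=3$, number both blocks by $1,2,3$, and let $S_{pq,ij}=-\frac23(\delta_{pi}\delta_{qj}-\delta_{pj}\delta_{qi})$. Then $\hat Sx=-\frac23(\mathrm{tr}x\cdot1-x^T)$, with eigenvalues $-\frac23$ on skew matrices (3 times), $\frac23$ on traceless symmetric ones (5 times) and $-\frac43$ on multiples of $1$ (once). So $\hat S\le\frac23$. Further $s=\frac49\cdot12=\frac{16}3$. Then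
$$A=21+\tfrac s8=\tfrac{65}3,\quad B=7-\tfrac s{12}=\tfrac{59}9,\quad C=3+\tfrac s8=\tfrac{11}3,\qquad\text{(16)}=\tfrac16[118-130-22]=-\tfrac{17}3 .$$
With $P$ as before, $\frac12\ell_P(Q)=-\frac{17}3+\frac{11}3(\alpha-1)<0$ iff $\alpha<\frac{28}{11}$; the weights are at most $1$ since $\frac{17}{11}<5$. And $\frac{28}{11}>\frac73=2+\frac2n$.

*$n=5$.* Take $k=2$ (indices $1,2$), $l=3$ (indices $3,4,5$), $a=4$, $S_{12,34}=\frac23$ with the antisymmetries, all else $0$. $\hat S$ exchanges $x_{13},x_{24}$ with factor $\frac23$, exchanges $x_{14},x_{23}$ with factor $-\frac23$, and kills $x_{15},x_{25}$. Its eigenvalues are $\frac23,-\frac23,0$, each twice. Here $s=4\cdot\frac49=\frac{16}9$, and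
$$A=19+\tfrac{3s}8=\tfrac{59}3,\quad B=5-\tfrac s8=\tfrac{43}9,\quad C=2+\tfrac s8=\tfrac{20}9,\qquad\text{(16)}=\tfrac15\cdot\tfrac{516-531-80}9=-\tfrac{19}9 .$$
Uniform weights on $S_0^2(\mathbb R^3)$ would cost $\frac{20}9$ per unit and only reach $\alpha<\frac{39}{20}$. But $\mathring Q$ is not constant there. By Lemma 2, $\frac12Q_{3434}=2+\frac34\cdot2\cdot\frac49=\frac83$ and $\frac12Q_{3535}=\frac12Q_{4545}=2$. For $\psi=\mathrm{diag}(0,0,1,1,-2)/\sqrt6$, (2) gives $\frac12\langle\mathring Q\psi,\psi\rangle=-\frac13\big(\frac83-4-4\big)=\frac{16}9$, and by (3) the value on $\varphi_{35}$ is $2$. With $m=\alpha-1$ take $P=[\varphi_0]+\min(m,1)[\psi]+\max(m-1,0)[\varphi_{35}]$, admissible for $0\le m\le2$ and supported in the kernel. Then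
$$\tfrac12\ell_P(Q)=-\tfrac{19}9+\tfrac{16}9\min(m,1)+2\max(m-1,0)<0\qquad\text{for }0\le m<\tfrac76:$$
for $m\le1$ it is at most $-\frac13$, and for $m>1$ it is $-\frac13+2(m-1)$. So $\alpha\in[1,\frac{13}6)$ is covered.

*$n=4$.* Take $k=l=2$, $a=4$, $S_{12,34}=\frac23$. $\hat S$ has eigenvalues $\pm\frac23$ and $s=\frac{16}9$. Then
$$A=18+\tfrac{3s}8=\tfrac{56}3,\quad B=5-\tfrac{3s}{16}=\tfrac{14}3,\quad C=2+\tfrac{3s}8=\tfrac83,\qquad\text{(16)}=\tfrac14\cdot\tfrac{112-112-16}3=-\tfrac43 .$$
With $m=\alpha-1$ and $P=[\varphi_0]+m[\varphi_{34}]$, (3) gives $\frac12\ell_P(Q)=-\frac43+\frac83m<0$ iff $m<\frac12$, that is, $\alpha<\frac32$.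

**Step 2 (middle range).** The purpose is to cover $\alpha\in(2+\frac2n,N-2]$ for all $n\ge4$. Now $R$ must have a negative eigenvalue on $\varphi_0$, balanced by others; we perturb the sphere tensor in one block only.

Take $S=0$, $b=c=1$ and $a=1+z$ with $y:=(k-1)z=\frac{n\alpha}l>0$. By Lemma 1,
$$d=\tfrac1n\big[2kl-(k-1)l-(l-1)k-ly\big]=\tfrac1n(n-ly)=1-\alpha .$$
The eigenvalues are $1-\alpha$ (once), $1$ with multiplicity $kl+D$ where $D=\frac{(l-1)(l+2)}2$, and $a>1$. If $\alpha-1=m_b+m_c$ with $0\le m_b\le kl$ and $0\le m_c\le D$, then $F(R)=(1-\alpha)+(\alpha-1)=0$. An optimal $P$ is $[\varphi_0]$ plus weight $m_c$ uniformly on $S_0^2(\mathbb R^l)$ plus weight $m_b$ uniformly on the mixed part.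

Lemma 2 gives $C=l-1+k=n-1$, $B=1+(k-1+y)+(l-1)=n-1+y$, and
$$(k-1)A=(k-1+y)^2+(k-1)l=(k-1)(n-1+2y)+y^2 .$$
In (16) the coefficient of $n-1$ is $\frac1n[2kl-(k-1)l-(l-1)k]=1$, so
$$\tfrac12\langle\mathring Q\varphi_0,\varphi_0\rangle=n-1+\tfrac{2kly-2(k-1)ly-ly^2}n=n-1+\tfrac{2ly}n-\tfrac{ly^2}n=n-1+2\alpha-\tfrac{n\alpha^2}l .$$
Since $S=0$, $\frac12\mathring Q$ equals $B$ on the mixed part and $C$ on $S_0^2(\mathbb R^l)$. Adding $m_bB+m_cC=(\alpha-1)(n-1)+m_b\frac{n\alpha}l$,
$$\tfrac12\ell_P(Q)=(n-1)\alpha+2\alpha-\tfrac{n\alpha^2}l+m_b\tfrac{n\alpha}l=\alpha\Big[n+1-\tfrac nl(1+m_c)\Big],$$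
because $\alpha-m_b=1+m_c$. This is negative iff
$$1+m_c>l+\tfrac ln.\tag{17}$$
So we put as much weight as possible into $m_c$. There are two choices of blocks.

- $l=2$, $k=n-2$, $D=2$, $m_c=\min(\alpha-1,2)$. Then $1+m_c=\min(\alpha,3)$, and $2+\frac2n<3$, so (17) holds iff $\alpha>2+\frac2n$. The constraint $m_b\le kl$ reads $\alpha\le1+2+2(n-2)=2n-1$. This covers $2+\frac2n<\alpha\le2n-1$.
- $k=2$, $l=n-2$, $D=\frac{n(n-3)}2$, $m_c=\min(\alpha-1,D)$. Then $1+m_c=\min(\alpha,1+D)$ and $l+\frac ln=n-1-\frac2n$. Since $1+D\ge n-1$ (equivalently $(n-1)(n-4)\ge0$), (17) holds for $\alpha\ge n-1$. The constraint $m_b\le kl$ reads $\alpha\le1+D+2(n-2)=N-2$. This covers $n-1\le\alpha\le N-2$.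

Since $n-1\le2n-1$, the two ranges together contain $(2+\frac2n,N-2]$.

**Step 3 (top range).** The purpose is to cover $\alpha\in(N-2,N)$. Here $P$ is nearly the identity, so it is natural to start from a Ricci-flat tensor $W$, for which $\mathrm{tr}\,\mathring W=0$, and add a small multiple of $I$.

Let $k=2$, $l=n-2$ and $W=R\big(l,-1,\frac2{l-1};0\big)$. Its Ricci curvatures are $a+lb=0$ and $(l-1)c+2b=0$. By Lemma 1 the eigenvalues of $\mathring W$ are $d=\frac1n[-4l-l^2-4]=-\frac{(l+2)^2}n=-n$ (once), $-1$ ($2l$ times), $\frac2{l-1}$, and $l\ge\frac2{l-1}$ on $S_0^2(\mathbb R^2)$ (twice). By (4), $\mathrm{tr}\,\mathring W=0$. By Lemma 2,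
$$A=l^2+l=(n-1)l,\qquad B=1-l-2=-(n-1),\qquad C=\tfrac4{l-1}+2=\tfrac{2(l+1)}{l-1}=(n-1)\tfrac2{l-1},$$
so $\frac12Q(W)=(n-1)W$.

Now let $R=tI+W=R(t+a,t+b,t+c;0)$ with $a,b,c$ those of $W$. The parts of $A,B,C$ linear in $t$ vanish:
$$A:\ 2t(a+lb)=0,\qquad C:\ 2t\big[(l-1)c+2b\big]=0,$$
$$B:\ t\big[2b+(a+b)+(l-1)(b+c)\big]=t\big[(a+lb)+((l-1)c+2b)\big]=0 .$$
The $t^2$-parts are all $(n-1)t^2$. So $\frac12Q(R)=(n-1)(t^2I+W)$.

Let $P=\mathrm{Id}-\frac{N-\alpha}2\,\mathrm{Proj}_{S_0^2(\mathbb R^2)}$. Since $0<N-\alpha<2$, $P$ is admissible. It removes total weight $N-\alpha$ from two eigenvectors with the largest eigenvalue $t+l$, so it is optimal at $R$ for every $t$. Here $\ell_P(W)=0-\frac{N-\alpha}2\cdot2l=-(N-\alpha)l$. Choose $t=\frac{(N-\alpha)l}\alpha>0$; then $F(R)=\alpha t-(N-\alpha)l=0$ and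
$$\tfrac12\ell_P(Q(R))=(n-1)\big(\alpha t^2+\ell_P(W)\big)=(n-1)\,\alpha t\,(t-1).$$
This is negative iff $t<1$ iff $\alpha>\frac{Nl}{l+1}=\frac{(n+2)(n-2)}2=\frac{n^2-4}2$. That holds, since $\alpha>N-2=\frac{n^2+n-6}2\ge\frac{n^2-4}2$.

**Step 4 (putting the ranges together).** The purpose is to read off the theorem. For $n\ge7$, Step 1 covers $[1,\frac{2n-6}3)$ with $\frac{2n-6}3>2+\frac2n$; for $n=6$ it covers $[1,\frac{28}{11})$ with $\frac{28}{11}>\frac73$. Together with $(2+\frac2n,N-2]$ from Step 2 and $(N-2,N)$ from Step 3 this is all of $[1,N)$. For $n=5$ we obtain $[1,\frac{13}6)\cup(\frac{12}5,14)$, and for $n=4$ we obtain $[1,\frac32)\cup(\frac52,9)$. In each of these cases condition (2) of Theorem B fails, so Theorem B provides a counterexample on $S^n$. Since $\alpha=1$ lies in the first interval for every $n\ge4$, the last claim follows. $\square$
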